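# Three groups on four points, and the elusiveness of triangle-free graph properties

## Four points under $\mathbb Z_4$, $V_4$ and $A_4$

Take a set $R=\{1,2,3,4\}$ and its six pairs. They split into three perfect matchings, $\{12,34\}$, $\{13,24\}$, $\{14,23\}$. The union of two of these is a 4-cycle, and the union of all three is $K_4$.

Let three groups act on $R$, and hence on the six pairs.

* $\mathbb Z_4$, generated by the 4-cycle $(1\,2\,3\,4)$, has two orbits on pairs: the four sides $12,23,34,14$, which form a 4-cycle graph, and the two diagonals $13,24$, which form a perfect matching.
* $V_4=\{1,(12)(34),(13)(24),(14)(23)\}$ has three orbits, namely the three perfect matchings. For instance $(12)(34)$ fixes both $12$ and $34$, while $(13)(24)$ exchanges them.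
* $A_4=\langle V_4,(1\,2\,3)\rangle$ has one orbit, all six pairs, because a 3-cycle permutes the three matchings transitively.

For a family $\mathcal F$ of graphs on $R$ and a group $\Gamma$ of symmetries of $\mathcal F$, add up the $\Gamma$-invariant members of $\mathcal F$, each with sign $(-1)^{o}$, where $o$ is the number of $\Gamma$-orbits of which its edge set consists. Call the result $s_\Gamma(\mathcal F)$. Suppose that $\mathcal F$ is closed under isomorphism and $K_4\notin\mathcal F$. Let $d,m,c\in\{0,1\}$ record whether $\emptyset$, a perfect matching, a 4-cycle belong to $\mathcal F$. Then
$$s_{A_4}(\mathcal F)=d,\qquad s_{\mathbb Z_4}(\mathcal F)=d-m-c,\qquad s_{V_4}(\mathcal F)=d-3m+3c. \tag{1}$$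
Indeed, $A_4$ leaves only $\emptyset$ invariant (and $K_4$, which is excluded). $\mathbb Z_4$ leaves $\emptyset$, one matching (one orbit) and one 4-cycle (one orbit). $V_4$ leaves $\emptyset$, three matchings (one orbit each) and three 4-cycles (two orbits each).

If all three counts in (1) vanish, then $d=0$, $m=-c$ and $m=c$, so $m=0$. Three vanishing counts force the matching count to vanish.

This little elimination is the engine of the talk. We shall place the four points inside a large vertex set, multiply the three groups with an arbitrary group on the remaining vertices, and obtain: if certain signed counts vanish for a family of graphs, they vanish also for the smaller family of graphs that can be added to a fixed pair of disjoint edges. Repeating this strips edges two at a time until only the family $\{\emptyset\}$ is left, and its signed count is $1$, not $0$. The vanishing at the start comes from topology, under the assumption that a graph property can be decided by an incomplete set of probes. So the object we obtain in the end is a contradiction, and the theorem is that every pair must be probed.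

## Elusive properties and Theorem 1

Let $V$ be a set of $n$ vertices and $T=\binom V2$ the set of all pairs. A graph on $V$ is a subset of $T$.

**Definition.** A *graph property* is a family $\mathcal P\subseteq 2^T$ that is invariant under all permutations of $V$. It is *decreasing* if $G\in\mathcal P$ and $H\subseteq G$ imply $H\in\mathcal P$.

**Definition.** A player $\mathcal A$ wants to decide whether an unknown graph $G$ belongs to $\mathcal P$. $\mathcal A$ may only probe pairs $e\in T$, asking whether $e\in G$; a player $\mathcal S$ answers. The *complexity* of $\mathcal P$ is the minimum, over all strategies of $\mathcal A$, of the maximum number of probes needed before membership is determined. $\mathcal P$ is *elusive* if its complexity is $|T|=\binom n2$.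

We use the same language for any family $\mathcal F\subseteq 2^X$ on a finite set $X$, and we assume, as we may, that no element is probed twice.

*Example.* For $0\le k<|T|$ let $\mathcal P$ consist of all graphs with at most $k$ edges. It is elusive: $\mathcal S$ answers "yes" to the first $k$ probes and "no" to all later ones. As long as some pair is unprobed, both outcomes are possible, since adding none of the unprobed pairs gives at most $k$ edges, and adding all of them gives more than $k$.

The question is Problem 2 in "Third Annual Donet Meeting" (https://kam.mff.cuni.cz/kamserie/clanky/1997/s346.pdf): prove that all decreasing graph properties consisting of triangle-free graphs only are elusive. The empty property is excluded; it is decided with no probe. A nonempty property of this kind contains the empty graph but, for $n\ge3$, not $K_n$. The answer is yes.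

**Theorem 1.** For every $n\ge3$, every nonempty decreasing graph property $\mathcal P$ on $n$ vertices consisting of triangle-free graphs only is elusive.

The bound $n\ge 3$ is necessary: for $n=2$ the property $\{\emptyset,K_2\}$ contains every graph and has complexity $0<1$.

At the end we prove a stronger version, which forbids only $K_4$ and two triangles sharing one vertex (Theorem 2), and a dual form (Corollary).

## Three and four vertices by hand

For $n=3$ the nonempty decreasing triangle-free properties are "at most $k$ edges" with $k=0,1,2$. All are elusive by the example above.

For $n=4$ we use an elementary observation. If $\mathcal F\subseteq 2^X$ can be decided with at most $|X|-1$ probes, then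
$$\sum_{B\in\mathcal F}(-1)^{|B|}=0. \tag{2}$$
To see this, sort the subsets $B\subseteq X$ by the sequence of probes and answers that they produce. A class consists of all $B$ with $B\cap Q=Q'$, where $Q$ is the set of probed elements and $Q'$ the set of those answered "yes". Since $Q\ne X$, there is an unprobed $x$, and adding or removing $x$ pairs off the members of the class with opposite signs. Each class lies entirely inside or entirely outside $\mathcal F$, so (2) follows.

Write $P_k$ for the path on $k$ vertices and ignore isolated vertices. The triangle-free graphs on four labeled vertices are: $\emptyset$ (1 copy), $K_2$ (6), $2K_2$ (3), $P_3$ (12), $K_{1,3}$ (4), $P_4$ (12), $C_4$ (3). Their total contributions to (2) are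
$$+1,\quad -6,\quad +3,\quad +12,\quad -4,\quad -12,\quad +3 .$$
Here $2K_2$ and $P_3$ lie above $K_2$; $K_{1,3}$ lies above $P_3$; $P_4$ lies above $P_3$ and $2K_2$; $C_4$ lies above $P_4$. So there are eleven nonempty decreasing properties. The first is $\{\emptyset\}$, with sum $1$. The next four contain an edge but not both $2K_2$ and $P_3$: their graphs beyond $\emptyset,K_2$ are none; $2K_2$; $P_3$; $P_3,K_{1,3}$, and the sums are $-5,-2,7,3$. The last six contain $\emptyset,K_2,2K_2,P_3$, and in addition: nothing; $K_{1,3}$; $P_4$; $P_4,K_{1,3}$; $P_4,C_4$; $P_4,C_4,K_{1,3}$. The sums are $10,6,-2,-6,1,-3$. None of the eleven sums is zero, so by (2) all eleven properties are elusive.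

## Six vertices: the plain signed sum can vanish

One might hope that the sum in (2) is never zero for the properties of Theorem 1. This hope fails for $n=6$, and here is an explicit property where it fails.

Let $S$ be the tree on six vertices in which a center has four neighbors, one of which is joined to the sixth vertex. Let $\mathcal B$ be the property on six vertices of being a subgraph of a copy of $K_{3,3}$, of $K_{1,5}$, or of $S$. All its members are bipartite, hence triangle-free. We count the members by number of edges.

*At most three edges.* The triangle-free graphs with three edges are $3K_2$, $P_3\cup K_2$, $P_4$, $K_{1,3}$, all subgraphs of $K_{3,3}$. So every triangle-free graph with at most three edges is in $\mathcal B$. The numbers are $1$, $15$, $\binom{15}2=105$, $\binom{15}3-20=435$.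

*Four edges.* A triangle-free graph with four edges is $C_4$ or a forest with two components, that is, one of $P_5$, $K_{1,4}$, the tree with five vertices and maximum degree $3$, $P_4\cup K_2$, $K_{1,3}\cup K_2$, $P_3\cup P_3$. Of these $K_{1,4}$ and $K_{1,3}\cup K_2$ are subgraphs of $S$, and the others are subgraphs of $K_{3,3}$. So $\mathcal B$ contains all triangle-free graphs with four edges. There are $\binom{15}4-20\cdot 12=1365-240=1125$ of them, since no graph with four edges contains two triangles.

*Five or more edges.* There are ten copies of $K_{3,3}$. A subgraph of $K_{3,3}$ with at least five edges lies in only one copy, unless it is $C_4\cup K_2$, which lies in two. Indeed, if it is connected, its bipartition is unique. If it is disconnected without isolated vertices, its components have part sizes $(1,1),(2,2)$, giving at most five edges with equality only for $C_4\cup K_2$, or $(1,2),(2,1)$, giving at most four, or $(1,1),(1,1),(1,1)$, giving three. If it has an isolated vertex, the rest lies in $K_{2,3}$ and, having at least five edges, is connected on its five vertices, because a disconnected spanning subgraph of $K_{2,3}$ has at most four edges; so the bipartition into parts of size $3$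 is unique again. There are $45$ copies of $C_4\cup K_2$. Hence $K_{3,3}$ contributes $10\binom95-45=1215$ graphs with five edges, and $10\binom9k$ with $k$ edges for $k=6,7,8,9$. The connected graphs $K_{1,5}$ (6 copies) and $S$ (with bipartition sizes $2,4$; $6\cdot5\cdot4=120$ copies) add $126$ graphs with five edges.

Altogether
$$\sum_{G\in\mathcal B}(-1)^{|G|}=1-15+105-435+1125-1341+840-360+90-10=0 .$$
So (2) says nothing about $\mathcal B$. We need finer counts, which use the symmetry of $\mathcal P$. That is the purpose of the next two sections: (2) is the case of the trivial group in a statement about many groups.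

## Short strategies give acyclic complexes

A nonempty decreasing family $\mathcal F\subseteq 2^X$ is a simplicial complex; the face $\emptyset$ is included. A family with no members is called *void*.

**Definition.** A nonempty decreasing family $\mathcal F$ is *acyclic* if its reduced homology over $\mathbb F_2$ vanishes in all degrees, including degree $-1$.

*Examples.* The full simplex $2^X$ with $|X|\ge1$ is acyclic, and so is every cone $x*\mathcal G=\mathcal G\cup\{B\cup x:B\in\mathcal G\}$ over a nonempty decreasing family $\mathcal G$ not using $x$. Two isolated points are not acyclic ($\tilde H_0\ne0$). The family $\{\emptyset\}$ is not acyclic, because $\tilde H_{-1}(\{\emptyset\})=\mathbb F_2$.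

**Lemma 1.** Let $\mathcal F\subseteq 2^X$ be decreasing and nonempty. If membership in $\mathcal F$ can be decided with at most $|X|-1$ probes, then $\mathcal F$ is acyclic.

*Proof.* We use induction on $|X|$; note that $|X|\ge1$.

**Step 1: no probe.** This settles the base of the induction. If the strategy makes no probe, membership is constant, so $\mathcal F=2^X$ since $\mathcal F$ is nonempty. This is a full simplex with $|X|\ge1$ vertices, hence acyclic. For $|X|=1$ this is the only case.

**Step 2: split at the first probe.** The aim is to write $\mathcal F$ as a union of smaller acyclic pieces. Let $x$ be the first probe, and put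
$$\mathcal F_0=\{B\subseteq X\setminus x:\ B\in\mathcal F\},\qquad \mathcal F_1=\{B\subseteq X\setminus x:\ B\cup x\in\mathcal F\}.$$
Both families are decreasing. After the answer "no" the strategy decides $\mathcal F_0$, after "yes" it decides $\mathcal F_1$, each with at most $|X|-2=|X\setminus x|-1$ probes. Also $\emptyset\in\mathcal F_0$. By induction $\mathcal F_0$ is acyclic, and $\mathcal F_1$ is void or acyclic.

**Step 3: glue.** If $\mathcal F_1$ is void, then $\mathcal F=\mathcal F_0$ is acyclic. Otherwise $\mathcal F_1\subseteq\mathcal F_0$, as $\mathcal F$ is decreasing, and
$$\mathcal F=\mathcal F_0\cup(x*\mathcal F_1),\qquad \mathcal F_0\cap(x*\mathcal F_1)=\mathcal F_1 .$$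
All these complexes contain the face $\emptyset$, so the reduced Mayer–Vietoris sequence is available in all degrees:
$$\tilde H_i(\mathcal F_0)\oplus\tilde H_i(x*\mathcal F_1)\to\tilde H_i(\mathcal F)\to\tilde H_{i-1}(\mathcal F_1).$$
The outer terms vanish, since $\mathcal F_0$, $\mathcal F_1$ and the cone are acyclic. Hence $\tilde H_i(\mathcal F)=0$. $\square$

A non-elusive property has complexity at most $|T|-1$, so if it is decreasing and nonempty, it is acyclic. The next lemma gives the same for the link of an edge.

**Lemma 2.** Let $\mathcal P$ be a decreasing graph property with $\mathcal P\ne2^T$ that is not elusive and contains a graph with an edge. Then for every $e\in T$ the link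
$$\mathrm{lk}(e)=\{G\subseteq T\setminus e:\ G\cup e\in\mathcal P\}$$
is acyclic.

*Proof.* Since $\emptyset\in\mathcal P\ne2^T$, membership is not constant, so an optimal strategy makes a first probe $e_0$. After the answer "yes" it decides $\mathrm{lk}(e_0)$, a family on $T\setminus e_0$, with at most $|T|-2=|T\setminus e_0|-1$ probes. The family $\mathrm{lk}(e_0)$ is decreasing. It is nonempty: $\mathcal P$ contains a graph with an edge, is decreasing and isomorphism-invariant, so it contains every single edge, and $\emptyset\in\mathrm{lk}(e_0)$. By Lemma 1, $\mathrm{lk}(e_0)$ is acyclic. A permutation of $V$ that carries $e_0$ to $e$ carries $\mathrm{lk}(e_0)$ to $\mathrm{lk}(e)$. $\square$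

It is tempting to repeat Lemma 2 and conclude that the link of two disjoint edges is acyclic too. The argument stops here. After the answer "yes" to $e_0$, the second probe is chosen by $\mathcal A$. If it shares a vertex with $e_0$, the strategy tells us about the link of a path $P_3$, and no isomorphism turns this into the link of $2K_2$. So a second edge cannot be split off in this way. Lemma 4 below splits off two edges at once by another method.

## Fixed points and the signed orbit count

**Definition.** A finite group $\Gamma$ is *admissible* if it has a normal 2-subgroup $N$ such that $\Gamma/N$ is cyclic. (The trivial group counts as a 2-group.)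

*Examples.* All cyclic groups and all 2-groups are admissible. $A_4$ is admissible, with $N=V_4$ and quotient of order $3$. $S_4$ is not: its normal 2-subgroups are $1$ and $V_4$, and the quotients $S_4$ and $S_3$ are not cyclic.

**Definition.** Let $\Gamma$ act on a finite set $X$. For a $\Gamma$-invariant $B\subseteq X$ let $o_\Gamma(B)$ be the number of $\Gamma$-orbits in $B$. For a $\Gamma$-invariant family $\mathcal F\subseteq2^X$ put
$$s_\Gamma(\mathcal F)=\sum_{B\in\mathcal F,\ B\ \Gamma\text{-invariant}}(-1)^{o_\Gamma(B)} .$$

For the trivial group this is the sum in (2), and (1) gives examples on four vertices. When $\Gamma$ permutes vertices, it acts on pairs, and $o_\Gamma(G)$ counts orbits of edges.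

The following textbook facts are used.

* *Smith's theorem* (see Bredon, *Introduction to Compact Transformation Groups*, Ch. III): if a finite 2-group $N$ acts simplicially on a finite simplicial complex whose realization $Y$ is $\mathbb F_2$-acyclic, then the fixed set $Y^N$ is $\mathbb F_2$-acyclic; in particular, it is nonempty.
* *The Hopf trace formula*: for a simplicial map $h$ of a finite complex to itself, the Lefschetz number $\sum_i(-1)^i\,\mathrm{tr}(h\mid H_i(\cdot\,;\mathbb Q))$ equals $\sum_i(-1)^i\,\mathrm{tr}(h\mid C_i(\cdot\,;\mathbb Q))$, the alternating sum of the traces on the simplicial chain groups.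

**Lemma 3 (Smith, Oliver).** If $\mathcal F\subseteq2^X$ is a nonempty decreasing acyclic family, invariant under an admissible group $\Gamma$ acting on $X$, then $s_\Gamma(\mathcal F)=0$.

*Proof.* Let $Y=|\mathcal F|$ be the geometric realization, and let $N$ be a normal 2-subgroup of $\Gamma$ with $\Gamma/N$ cyclic.

**Step 1: make fixed sets into subcomplexes.** This allows us to count fixed simplices. Pass to the barycentric subdivision, whose simplices are chains $B_0\subsetneq B_1\subsetneq\dots\subsetneq B_k$ of nonempty faces of $\mathcal F$. If an element of $\Gamma$ maps such a chain to itself, it preserves the sizes of the $B_i$, hence fixes every $B_i$, and so fixes the simplex pointwise. A fixed point in the interior of a simplex forces that simplex to be mapped to itself, hence to be fixed pointwise. Therefore the fixed set of any subgroup is a subcomplex of the subdivision.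

**Step 2: the fixed set of $N$.** The aim is rational acyclicity. By Smith's theorem $Y^N$ is $\mathbb F_2$-acyclic. It is a finite complex, so its integral homology is finitely generated, and $\tilde H_i(Y^N;\mathbb Z)\otimes\mathbb F_2$ embeds in $\tilde H_i(Y^N;\mathbb F_2)=0$ by the universal coefficient theorem. A finitely generated abelian group $A$ with $A\otimes\mathbb F_2=0$ is finite of odd order. So $\tilde H_i(Y^N;\mathbb Q)=0$ for all $i$, and $Y^N$ is nonempty.

**Step 3: the cyclic quotient.** Here we obtain $\chi(Y^\Gamma)=1$. Choose $h\in\Gamma$ whose image generates $\Gamma/N$. It maps $Y^N$ to itself: for $y\in Y^N$ and $a\in N$ we have $a(hy)=h(h^{-1}ah)y=hy$, since $h^{-1}ah\in N$. By Step 2, the rational homology of $Y^N$ is $\mathbb Q$ in degree $0$, where $h$ acts as the identity, and zero elsewhere. So the Lefschetz number of $h$ on $Y^N$ is $1$. On the chain groups, only simplices mapped to themselves contribute to the trace, and by Step 1 they are fixed pointwise, so each contributes $+1$ to the trace in its dimension. Hence the Hopf trace formula gives $1=\chi\big((Y^N)^h\big)$. Since $N$ and $h$ generate $\Gamma$, $(Y^N)^h=Y^\Gamma$. Thus $\chi(Y^\Gamma)=1$.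

**Step 4: count the cells of $Y^\Gamma$.** This translates Step 3 into the signed count. A point of $Y$ is fixed by $\Gamma$ if and only if its barycentric coordinates $(y_x)_{x\in X}$ are constant on $\Gamma$-orbits. Its support is then a nonempty $\Gamma$-invariant member $B$ of $\mathcal F$. Let $\mathcal K$ be the complex whose simplices are the sets of $\Gamma$-orbits with union in $\mathcal F$. Sending a fixed point with value $t_O$ on the orbit $O$ to the point with coordinates $|O|\,t_O$ is a homeomorphism from $Y^\Gamma$ to $|\mathcal K|$. The nonempty simplices of $\mathcal K$ correspond to the nonempty $\Gamma$-invariant $B\in\mathcal F$, and the dimension is $o_\Gamma(B)-1$. Hence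
$$1=\chi(Y^\Gamma)=\sum_{\emptyset\ne B\in\mathcal F\ \Gamma\text{-invariant}}(-1)^{o_\Gamma(B)-1}=1-s_\Gamma(\mathcal F),$$
because $B=\emptyset$ contributes $+1$ to $s_\Gamma(\mathcal F)$. So $s_\Gamma(\mathcal F)=0$. $\square$

That $\chi(Y^\Gamma)=1$ is Oliver's theorem (Comment. Math. Helv. 50 (1975) 155–177), as used by Kahn–Saks–Sturtevant (Combinatorica 4 (1984) 297–306).

**A single transitive group.** The most direct use of Lemma 3 would be an admissible group $\Gamma\le\mathrm{Sym}(V)$ transitive on all pairs. The only invariant graphs are then $\emptyset$ and $K_n$, and $K_n\notin\mathcal P$, so $s_\Gamma(\mathcal P)=1\neq0$ and $\mathcal P$ is elusive. For $n=3$ the group $\mathbb Z_3$ does this, for $n=4$ the group $A_4$. For $n=6$ no such group exists. Suppose $\Gamma$ is admissible and transitive on the $15$ pairs. It is transitive on the six points: if some point orbit had size between $2$ and $5$, pairs inside it and pairs leaving it would lie in different orbits, and if all point orbits had size $1$, $\Gamma$ would be trivial. The orbits of $N$ on points are permuted by $\Gamma$, so they have the same size, a power of $2$ dividing $6$. If the size is $2$, the three pairs that are $N$-orbits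 are mapped among themselves, contradicting transitivity on pairs. If it is $1$, then $N$ is trivial and $\Gamma$ is cyclic and transitive on six points. A transitive abelian permutation group is regular, so $|\Gamma|=6<15$, a contradiction.

So one group is not enough. We use three, none of which is transitive on all pairs, and compare.

## Removing a four-set that carries two disjoint edges

**Definition.** The *bowtie* consists of two triangles sharing exactly one vertex.

**Definition.** Let $V$ be a finite set, $A\subseteq V$, $U=V\setminus A$. Let $\mathcal F$ be a (possibly void) family of graphs on $V$ that is invariant under $\mathrm{Sym}(U)$, acting on $V$ with $A$ fixed pointwise. Then $\mathcal F$ is *balanced over $(V,A)$* if $s_\Gamma(\mathcal F)=0$ for every admissible $\Gamma\le\mathrm{Sym}(U)$.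

The family is not required to be decreasing. For Theorem 1 we need only $A=\emptyset$; a two-element $A$ occurs in Theorem 2. *Examples:* the void family is balanced. The family $\{\emptyset\}$ is never balanced, since its signed count is $1$ for every group. A nonempty decreasing acyclic graph property is balanced over $(V,\emptyset)$, by Lemma 3.

**Lemma 4.** Let $\mathcal F$ be balanced over $(V,A)$, and suppose no member of $\mathcal F$ contains $K_4$ or a bowtie. Let $R\subseteq U$ with $|R|=4$, and let $M$ be a perfect matching of $R$. Then
$$\mathcal F_M=\{G\text{ a graph on }V\setminus R:\ G\cup M\in\mathcal F\}$$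
is balanced over $(V\setminus R,A)$, and no member of $\mathcal F_M$ contains $K_4$ or a bowtie.

*Proof.* If $G\in\mathcal F_M$, then $G\subseteq G\cup M\in\mathcal F$, so $G$ contains no $K_4$ and no bowtie. A permutation in $\mathrm{Sym}(U\setminus R)$ fixes $R$ pointwise, hence fixes $M$, and preserves $\mathcal F$; so it preserves $\mathcal F_M$. It remains to show $s_\Gamma(\mathcal F_M)=0$ for an arbitrary admissible $\Gamma\le\mathrm{Sym}(U\setminus R)$. Fix such a $\Gamma$, a normal 2-subgroup $N$ with cyclic quotient, and $g$ with $\Gamma=\langle N,g\rangle$.

**Step 1: three admissible groups.** We extend $\Gamma$ by the three groups of the opening section. Let $\mathbb Z_4\le\mathrm{Sym}(R)$ be generated by a 4-cycle, let $V_4\le\mathrm{Sym}(R)$ be the regular Klein four-group, let $\omega\in\mathrm{Sym}(R)$ be a 3-cycle, and put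
$$\Gamma_1=\Gamma\times\mathbb Z_4,\qquad\Gamma_2=\Gamma\times V_4,\qquad\Gamma_3=\langle N\times V_4,\ (g,\omega)\rangle ,$$
all subgroups of $\mathrm{Sym}(U)$. For $\Gamma_1$ and $\Gamma_2$ the normal 2-subgroups $N\times\mathbb Z_4$ and $N\times V_4$ have quotient $\Gamma/N$, which is cyclic. In $\Gamma_3$, the element $(g,\omega)$ normalizes $N\times V_4$, because $g$ normalizes $N$ and $\omega$ normalizes $V_4$. So $N\times V_4$ is a normal 2-subgroup, and the quotient is generated by the image of $(g,\omega)$. (The direct product $\Gamma\times A_4$ has quotient $\Gamma/N\times\mathbb Z_3$ by $N\times V_4$, which need not be cyclic; this is why $g$ and $\omega$ are coupled.)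

**Step 2: orbits on pairs.** We need to know which graphs are invariant and how many orbits they have.

* *Inside $V\setminus R$.* Each $\Gamma_i$ acts as $\Gamma$. For $\Gamma_3$, the projection to $\mathrm{Sym}(U\setminus R)$ is $\langle N,g\rangle=\Gamma$.
* *Between $R$ and $V\setminus R$.* Each $\Gamma_i$ contains $1\times\mathbb Z_4$ or $1\times V_4$, which is transitive on $R$ and fixes $V\setminus R$ pointwise. So the orbit of a pair $\{r,x\}$ contains all pairs from $R$ to $x$. As each $\Gamma_i$ acts on $V\setminus R$ as $\Gamma$, the orbits are the sets $R\times O$ (all pairs between $R$ and $O$), where $O$ is a $\Gamma$-orbit on $V\setminus R$. Points of $A$ are orbits of size one.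
* *Inside $R$.* $\Gamma_1$ acts as $\mathbb Z_4$ and has two orbits, a perfect matching and a 4-cycle. $\Gamma_2$ acts as $V_4$ and has three orbits, the three perfect matchings. $\Gamma_3$ acts as $\langle V_4,\omega\rangle=A_4$ and has one orbit, all six pairs.

**Step 3: invariant members with an edge inside $R$.** The aim is to show that they have no edge leaving $R$. Let $G\in\mathcal F$ be $\Gamma_i$-invariant and let $H=G[R]$ be the set of its edges inside $R$. Then $H\ne K_4$ by hypothesis. By Step 2, $H$ is empty, a perfect matching or a 4-cycle; for $\Gamma_3$ it is empty. Suppose $H\ne\emptyset$. Then $H$ contains a perfect matching $\{r_1r_2,r_3r_4\}$ of $R$. If $G$ had an edge between $R$ and some $x\in V\setminus R$, then by Step 2 the vertex $x$ would be joined to all of $R$, and the triangles $xr_1r_2$ and $xr_3r_4$ would form a bowtie in $G$. So $G=H\cup G'$ with $G'$ a $\Gamma$-invariant graph on $V\setminus R$.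

**Step 4: invariant members without an edge inside $R$.** They may have edges leaving $R$, but they contribute the same for all three groups. By Step 2 these members are, for each $i$, exactly the members of $\mathcal F$ of the form $G'\cup(R\times B)$ with $G'$ a $\Gamma$-invariant graph on $V\setminus R$ and $B$ a $\Gamma$-invariant subset of $V\setminus R$. The number of $\Gamma_i$-orbits of such a member is $o_\Gamma(G')+o_\Gamma(B)$. Neither the set of these members nor the signs depend on $i$. Let $D$ be their total contribution.

**Step 5: three equations.** We now solve for the count we want. For a graph $H$ on $R$ put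
$$\epsilon_H=\sum_{G'}(-1)^{o_\Gamma(G')},$$
the sum over all $\Gamma$-invariant graphs $G'$ on $V\setminus R$ with $H\cup G'\in\mathcal F$. A permutation $\sigma\in\mathrm{Sym}(R)\le\mathrm{Sym}(U)$ preserves $\mathcal F$ and fixes $V\setminus R$ pointwise, so $H\cup G'\in\mathcal F$ if and only if $\sigma H\cup G'\in\mathcal F$, and $\epsilon_{\sigma H}=\epsilon_H$. Hence $\epsilon_H$ has a common value $\epsilon_M$ for the three perfect matchings of $R$ and a common value $\epsilon_C$ for the three 4-cycles. If $H$ consists of $k$ orbits of $\Gamma_i$, the members $H\cup G'$ contribute $(-1)^k\epsilon_H$ to $s_{\Gamma_i}(\mathcal F)$. Since $\mathcal F$ is balanced, the groups $\Gamma_3,\Gamma_1,\Gamma_2$ give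
$$D=0,\qquad D-\epsilon_M-\epsilon_C=0,\qquad D-3\epsilon_M+3\epsilon_C=0. \tag{3}$$
In the last equation each 4-cycle is a union of two $\Gamma_2$-orbits, hence the plus sign. From (3), $\epsilon_M=-\epsilon_C$ and $\epsilon_M=\epsilon_C$, so $\epsilon_M=0$. By definition $\epsilon_M=s_\Gamma(\mathcal F_M)$. $\square$

With $V=R$, $A=\emptyset$ and $\Gamma$ trivial, the system (3) is the vanishing of the counts in (1).

## Descent along a maximum matching

*Proof of Theorem 1.* Suppose $\mathcal P$ is not elusive. For every $j$ with $0\le2j\le n$ fix $W_j\subseteq V$ with $|W_j|=n-2j$ and a perfect matching $M_j$ of $V\setminus W_j$, and let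
$$\mathcal P^{(j)}=\{G\text{ a graph on }W_j:\ G\cup M_j\in\mathcal P\}.$$
Up to isomorphism it does not depend on the choices, because some permutation of $V$ carries any choice of $(W_j,M_j)$ to any other. It is invariant under $\mathrm{Sym}(W_j)$, whose elements, extended by the identity, fix $M_j$. Let $\nu$ be the maximum size of a matching in $\mathcal P$.

**Step (a): $\mathcal P^{(0)}=\mathcal P$ is balanced over $(V,\emptyset)$.** This starts the descent when $\nu$ is even. As $\mathcal P$ is not elusive, it is acyclic by Lemma 1, and Lemma 3 applies to every admissible $\Gamma\le\mathrm{Sym}(V)$.

**Step (b): if $\nu\ge1$, then $\mathcal P^{(1)}$ is balanced over $(W_1,\emptyset)$.** This starts the descent when $\nu$ is odd. Let $M_1=\{e\}$ with $e=uv$. Since $n\ge3$, $K_n$ contains a triangle and $\mathcal P\ne2^T$. So $\mathrm{lk}(e)$ is acyclic by Lemma 2, and it is nonempty and decreasing. Let $\Gamma\le\mathrm{Sym}(W_1)$ be admissible with normal 2-subgroup $N$, and let $\tau=(u\,v)$. The group $\Gamma\times\langle\tau\rangle$ is admissible, with normal 2-subgroup $N\times\langle\tau\rangle$ and quotient $\Gamma/N$. It fixes $e$, so it acts on $T\setminus e$ and preserves $\mathrm{lk}(e)$. Suppose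 an invariant $G\in\mathrm{lk}(e)$ had an edge between $\{u,v\}$ and some $x\in W_1$. By invariance under $\tau$ it would contain both $ux$ and $vx$, and $G\cup e\in\mathcal P$ would contain the triangle $uvx$, which is impossible. So the invariant members of $\mathrm{lk}(e)$ are graphs on $W_1$; they are exactly the $\Gamma$-invariant members of $\mathcal P^{(1)}$. Since $\tau$ fixes all pairs inside $W_1$, the number of orbits is the same for $\Gamma\times\langle\tau\rangle$ as for $\Gamma$. By Lemma 3,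
$$s_\Gamma(\mathcal P^{(1)})=s_{\Gamma\times\langle\tau\rangle}(\mathrm{lk}(e))=0 .$$

**Step (c): if $n-2j\ge4$ and $\mathcal P^{(j)}$ is balanced over $(W_j,\emptyset)$, then $\mathcal P^{(j+2)}$ is balanced over $(W_{j+2},\emptyset)$.** This is the descent. Apply Lemma 4 to $\mathcal P^{(j)}$ with $A=\emptyset$, a four-set $R\subseteq W_j$ and a perfect matching $M$ of $R$. Triangle-free graphs contain neither $K_4$ nor a bowtie, so the hypotheses hold. A graph $G$ on $W_j\setminus R$ lies in $(\mathcal P^{(j)})_M$ if and only if $G\cup M\cup M_j\in\mathcal P$, and $M\cup M_j$ is a perfect matching of the complement of $W_j\setminus R$. So $(\mathcal P^{(j)})_M$ is $\mathcal P^{(j+2)}$ up to isomorphism.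

**Step (d): the contradiction.** We arrive at a family that cannot be balanced. Note that $2\nu\le n$, so whenever $j+2\le\nu$ we have $n-2j\ge4$ and Step (c) applies. Starting from (a) if $\nu$ is even and from (b) if $\nu$ is odd, we obtain that $\mathcal P^{(\nu)}$ is balanced. A graph in $\mathcal P$ with a matching of size $\nu$ contains that matching, which is therefore in $\mathcal P$ since $\mathcal P$ is decreasing. So $\emptyset\in\mathcal P^{(\nu)}$. If some $G\in\mathcal P^{(\nu)}$ had an edge, $G\cup M_\nu\in\mathcal P$ would contain a matching of size $\nu+1$, contradicting the choice of $\nu$. Hence $\mathcal P^{(\nu)}=\{\emptyset\}$, and for the trivial group $s_1(\mathcal P^{(\nu)})=1\ne0$. This contradicts balance. (The case $\mathcal P=\{\emptyset\}$ is $\nu=0$.) $\blacksquare$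

*The six-vertex property $\mathcal B$ again.* Its plain signed sum was zero. Apply the argument of Step (b) with trivial $\Gamma$. A $\tau$-invariant $G\in\mathrm{lk}(e)$ is a graph on the four remaining vertices with $G\cup e\in\mathcal B$. All triangle-free graphs on four vertices occur: $K_{1,3}\cup K_2$ is a subgraph of $S$, $C_4\cup K_2$ is a subgraph of $K_{3,3}$, and every other triangle-free graph on four vertices is contained in $K_{1,3}$ or $C_4$. By the list for $n=4$, $s_{\langle\tau\rangle}(\mathrm{lk}(e))=-3\ne0$. By Lemmas 2 and 3, $\mathcal B$ is elusive.

## Forbidding only $K_4$ and the bowtie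

Lemma 4 used only that $K_4$ and the bowtie are absent; the triangle itself was used only in Step (b). So one can ask how far the argument goes under the weaker hypothesis.

**Theorem 2.** Let $n\ge3$ and let $\mathcal P$ be a nonempty decreasing graph property on $n$ vertices, no member of which contains $K_4$ or a bowtie. If $\mathcal P$ is not elusive, then $n\equiv3\pmod4$ and $K_3\cup\frac{n-3}2K_2\in\mathcal P$.

In particular, all such properties are elusive whenever $n\not\equiv3\pmod4$. For $n\equiv3\pmod4$ they are elusive unless they contain the spanning graph $K_3\cup\frac{n-3}2K_2$. A triangle-free property does not contain this graph, so Theorem 2 contains Theorem 1. The exception cannot simply be deleted: for $n=3$ the trivial property of all graphs satisfies the hypothesis and has complexity $0$. The exceptional case for $n\ge7$ is not decided here in general.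

*Proof.* Let $\mathcal P$ be non-elusive, with $\nu$ and $\mathcal P^{(j)}$ as in the proof of Theorem 1.

**Step 1: $\nu$ is odd.** We use only the even descent. By Lemmas 1 and 3, $\mathcal P$ is balanced over $(V,\emptyset)$. Lemma 4, applied as in Step (c), shows that $\mathcal P^{(j)}$ is balanced for every even $j$ with $2j\le n$. If $\nu$ were even, then $\mathcal P^{(\nu)}=\{\emptyset\}$ would be balanced, which is impossible, as in Step (d). So $\nu$ is odd, and $\mathcal Q=\mathcal P^{(\nu-1)}$ is balanced over its vertex set, which has $m:=n-2\nu+2\ge2$ elements. No member of $\mathcal Q$ contains two disjoint edges, as together with $M_{\nu-1}$ they would form a matching of size $\nu+1$. Also $\emptyset\in\mathcal Q$, since a matching of size $\nu-1$ is in $\mathcal P$.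

The remaining steps distinguish $m\ge4$, $m=3$ and $m=2$.

**Step 2: $m\ge4$ is impossible.** A cyclic shift will leave only $\emptyset$ invariant. Identify the vertices with $\mathbb Z_m$ and let $\Gamma\cong\mathbb Z_m$ be generated by $i\mapsto i+1$; it is cyclic, hence admissible. A nonempty $\Gamma$-invariant graph contains some edge $\{0,a\}$ with $a\ne0$, and all its translates $\{i,a+i\}$. The edge $\{i,a+i\}$ is disjoint from $\{0,a\}$ if $i\notin\{0,a\}$ and $a+i\notin\{0,a\}$, that is, if $i\notin\{0,a,-a\}$. Such an $i$ exists since $m\ge4$. So a nonempty invariant graph contains two disjoint edges and is not in $\mathcal Q$. Hence $\emptyset$ is the only $\Gamma$-invariant member of $\mathcal Q$, and $s_\Gamma(\mathcal Q)=1\ne0$, a contradiction.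

**Step 3: $m=3$ gives the stated exception.** Here $n=2\nu+1$ with $\nu$ odd, so $n\equiv3\pmod4$. For $\Gamma=\mathbb Z_3$ the invariant graphs on three vertices are $\emptyset$ and $K_3$, which is one orbit. So $0=s_\Gamma(\mathcal Q)$ is $1-1$ if $K_3\in\mathcal Q$ and $1$ otherwise. Hence $K_3\in\mathcal Q$, that is, $K_3\cup(\nu-1)K_2=K_3\cup\frac{n-3}2K_2\in\mathcal P$.

**Step 4: $m=2$ is impossible.** The parity is wrong for a descent from $\mathcal P$, so we descend from a link, keeping the two ends of the edge fixed; this is what $A$ is for. Here $n=2\nu$ with $\nu$ odd, so $n\equiv2\pmod4$, and $n\ge6$ because $n\ge3$. Moreover $\mathcal P\ne2^T$, because $K_n$ contains $K_4$, and $\mathcal P$ contains a graph with an edge, because $\nu\ge1$. Let $e=uv$ and $A=\{u,v\}$. By Lemma 2 the family $\mathcal F=\mathrm{lk}(e)$ is acyclic. It is invariant under $\mathrm{Sym}(V\setminus A)$. By Lemma 3 with $X=T\setminus e$, we get $s_\Gamma(\mathcal F)=0$ for every admissible $\Gamma\le\mathrm{Sym}(V\setminus A)$; that is, $\mathcal F$ is balanced over $(V,A)$. Since $\mathcal P$ is decreasing, $\mathcal F\subseteq\mathcal P$, so members of $\mathcal F$ contain no $K_4$ and no bowtie.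

Now $|V\setminus A|=n-2$ is divisible by $4$. Partition $V\setminus A$ into $(n-2)/4$ four-sets and choose a perfect matching of each. Apply Lemma 4 successively to these four-sets; after each application the hypotheses hold again, by the conclusion of the lemma. We end with a balanced family over $(A,A)$. It consists of the graphs $G\subseteq\binom A2\setminus\{e\}=\emptyset$ such that the union of $G$, $e$ and the chosen $\frac{n-2}2$ matching edges lies in $\mathcal P$. The only candidate is $G=\emptyset$, and the union is then a perfect matching of $V$, which lies in $\mathcal P$ since $\nu=n/2$. So the family is $\{\emptyset\}$, with $s_1=1\ne0$, a contradiction. $\blacksquare$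

## Passing to complements

**Corollary (dual form).** Let $n\ge3$ and let $\mathcal P\ne2^T$ be a decreasing graph property containing every graph that has three pairwise non-adjacent vertices. Then $\mathcal P$ is elusive.

*Proof.* Put $\mathcal P^*=\{G:\ T\setminus G\notin\mathcal P\}$. We check that Theorem 1 applies to $\mathcal P^*$ and that the complexity is unchanged.

**Step 1: $\mathcal P^*$ is a nonempty decreasing graph property.** It is invariant under permutations of $V$, as $\mathcal P$ is. If $H\subseteq G\in\mathcal P^*$, then $T\setminus H\supseteq T\setminus G\notin\mathcal P$, so $T\setminus H\notin\mathcal P$ because $\mathcal P$ is decreasing, and $H\in\mathcal P^*$. Since $\mathcal P\ne2^T$, some graph is not in $\mathcal P$, and its complement is in $\mathcal P^*$.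

**Step 2: the members of $\mathcal P^*$ are triangle-free.** If $G\in\mathcal P^*$, then $T\setminus G\notin\mathcal P$, so by hypothesis $T\setminus G$ has no three pairwise non-adjacent vertices. Three such vertices would be exactly a triangle of $G$.

**Step 3: the complexities agree.** Probing a pair in $G$ is the same as probing it in $T\setminus G$ with the answer reversed, and $G\in\mathcal P^*$ if and only if $T\setminus G\notin\mathcal P$. So a strategy for one property becomes a strategy for the other with the same number of probes.

By Theorem 1, $\mathcal P^*$ is elusive, hence so is $\mathcal P$. $\square$
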